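
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Nonnegative tiling harmonic functions\\ in the upper half plane are linear}


\begin{abstract}
A function on the vertices of the square grid is tiling harmonic if it minimizes, on every finite region and for its own boundary values, the sum over unit squares of the squared oscillation. We prove that a nonnegative tiling harmonic function in the upper half plane that vanishes on the $x$-axis is of the form $cy$. Nonnegativity can be weakened to a one-sided growth condition, which is sharp in order, and there is a version for large finite boxes. The energy is not strictly convex, minimizers are not unique, and the comparison principle fails in general. The main tool is a comparison principle that holds at those vertices through which a certain conserved current passes.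
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $R\subset\mathbb R^2$ be a finite union of closed unit squares with vertices in $\mathbb Z^2$ and sides parallel to the axes. For a real function $f$ on the vertices of these squares and one of the squares $S$, let $\operatorname{osc}_S(f)$ be the difference between the maximum and the minimum of $f$ on the four vertices of $S$, and let
\[
E(f,R)=\sum_{S\subset R}\operatorname{osc}_S(f)^2 .
\]
The \emph{boundary vertices} of $R$ are the lattice vertices lying on the topological boundary of $R$. The function $f$ is \emph{tiling harmonic on $R$} if $E(f,R)\le E(g,R)$ for every $g$ that agrees with $f$ at the boundary vertices. A function $f:\mathbb Z\times\mathbb Z_{\ge0}\to\mathbb R$ is \emph{tiling harmonic in the upper half plane} if its restriction to every finite region $R\subset\{y\ge0\}$ as above is tiling harmonic on $R$.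

The oscillation is a crude length of the gradient. For a linear function, $\operatorname{osc}_S(px+qy)=|p|+|q|$, so $E$ is a discrete relative of the integral of $(|f_x|+|f_y|)^2$. Among linear functions the only ones that vanish on the $x$-axis are the multiples $cy$, and one may ask whether there is anything else if nonnegativity is required. It was conjectured in \cite{conj} that there is not: any nonnegative tiling harmonic function in the upper half plane that vanishes on the $x$-axis must be of the form $cy$. We prove this conjecture.

\begin{theorem}\label{thm:main}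
Let $f\ge0$ be tiling harmonic in the upper half plane with $f(x,0)=0$ for all $x\in\mathbb Z$. Then $f(x,y)=cy$ for some $c\ge0$. Conversely, for every $c\in\mathbb R$ the function $cy$ is tiling harmonic in the upper half plane.
\end{theorem}

Some condition on the sign is needed. Write $f^-=\max(-f,0)$, $Q_R(x_0)=[x_0-R,x_0+R]\times[0,R]$ and $Q_R=Q_R(0)$.

\begin{theorem}\label{thm:sharp}
If $f$ is tiling harmonic in the upper half plane, $f(\cdot,0)=0$, and
\[
\liminf_{R\to\infty}R^{-1}\max_{Q_R}f^-=0,
\]
then $f=cy$ with $c\ge0$. Here $o(R)$ cannot be replaced by $O(R)$: the function $f(x,y)=\operatorname{sgn}(x)\min(|x|,y)$ is tiling harmonic in the upper half plane, vanishes on the $x$-axis, satisfies $|f|\le y$, and is not of the form $cy$.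
\end{theorem}

\begin{theorem}\label{thm:finite}
For all $k\in\mathbb N$ and $\varepsilon>0$ there is an integer $R\ge\max(k,1)$ such that every nonnegative tiling harmonic function $f$ on $Q_R$ with $f(\cdot,0)=0$ and $f(0,1)=1$ satisfies $|f(x,y)-y|\le\varepsilon$ on $Q_k$.
\end{theorem}

\subsection{What can go wrong: one interior vertex}\label{sec:two}

The square $[-1,1]\times[0,2]$ has a single interior vertex $o=(0,1)$. Each of its four unit squares contains $o$, a corner, one vertical neighbor of $o$ and one horizontal neighbor of $o$.

\emph{Example A.} Prescribe $1$ at the two vertical neighbors, $0$ at the two horizontal neighbors, and $0$ at the corners. If $o$ has value $c$, every square has oscillation $\max(1,c)-\min(0,c)$. So the minimizers are exactly the functions with $c\in[0,1]$. Minimizers are not unique, and two of them with the same boundary values can be strictly ordered inside.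

Sums do not behave well either. Take Example A with $c=1$, and the same example rotated by a quarter turn, again with $c=1$. Their sum has value $1$ at the neighbors of $o$, $0$ at the corners and $2$ at $o$, so its energy is $16$; changing the value at $o$ to $1$ lowers the energy to $4$. So in general one cannot subtract a translate of $f$ from $f$ and stay in the class, as one would with ordinary harmonic functions.

\emph{Example B.} Prescribe the boundary values of $y$. With value $c$ at $o$, the two lower squares have oscillation at least $\max(1,c)$ and the two upper ones at least $\max(1,2-c)$, with equality for $c\in[0,2]$. So the energy is at least $2\max(1,c)^2+2\max(1,2-c)^2$, with equality for $c\in[0,2]$, and $c=1$ is the only minimizer.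

The difference between the two examples is that in B something has to pass through $o$, and in A nothing does.

\subsection{The idea}

Imagine that each square $S$ carries a current of strength $\operatorname{osc}_S(f)$ from its minimum vertices to its maximum vertices, split freely among ties. We shall see that $f$ is tiling harmonic exactly when the current can be split so that it is conserved at every interior vertex. In Example A all of it can bypass $o$; in Example B it cannot.

The central step is a comparison principle in horizontal strips (Lemma~\ref{lem:strip}): two bounded nonnegative functions with conserved currents that are ordered on the two boundary lines are ordered at every vertex through which one of the currents passes. We apply it to $f$ and a horizontal translate of $f$. On a very high line the two are nearly equal, in ratio, and it follows that \emph{$f$ is constant on every row that contains a vertex passed by current}. Row $1$ is such a row, and conservation carries this upward one row at a time and forces equal increments. This is the proof of Theorem~\ref{thm:main}, given in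 Section~\ref{sec:proof}, up to the positivity of $f$ above the axis and two estimates: $f(x+t,y)/f(x,y)\to1$ as $y\to\infty$, uniformly in $x$, and $f\le M_0y$. Positivity and the first estimate come from a logarithmic energy bound (Section~\ref{sec:harnack}), the second estimate from explicit barriers (Sections~\ref{sec:barriers} and~\ref{sec:linear}).

\subsection{Conventions}

``Square'' means closed unit square with integer vertices, and $z\in S$ means that $z$ is a vertex of $S$. A \emph{region} is a finite region as above, the half plane $\{y\ge0\}$, or a strip $\mathbb Z\times\{0,\dots,Y\}$ with its squares. A vertex of a region is \emph{interior} if all four squares around it belong to the region. For finite regions these are exactly the vertices that are not boundary vertices; for the half plane they are the vertices with $y\ge1$, for the strip those in rows $1,\dots,Y-1$, where row $j$ is the line $\{y=j\}$. An interior vertex of a finite region in $\{y\ge0\}$ has $y\ge1$. A \emph{rectangle} is a finite region that is a rectangle. On $\mathbb Z^2$, $|\cdot|$ is the $\ell^\infty$ norm, and $B_n(z_0)=\{|z-z_0|\le n\}$.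 For $B_n(z_0)$ and $Q_R(x_0)$ we use the same symbol for the rectangle and for the set of its vertices; maxima and minima are over vertices. For a set $V$ of vertices, $\operatorname{osc}_V$ is the maximum minus the minimum over $V$.

\section{Flows and comparison}

\begin{definition}
A \emph{weighting} compatible with $g$ on a region assigns to each square $S$ of the region probability vectors $M_S$ on $\{p\in S:g(p)=\max_Sg\}$ and $m_S$ on $\{p\in S:g(p)=\min_Sg\}$. Put
\[
\operatorname{net}(z)=\sum_{S\ni z}\operatorname{osc}_S(g)\,(M_S(z)-m_S(z)),\qquad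
e(z)=\sum_{S\ni z}\operatorname{osc}_S(g)^2\,(M_S(z)+m_S(z)),
\]
where the sums are over the squares of the region that contain $z$. The weighting is a \emph{flow} of $g$ if $\operatorname{net}(z)=0$ at all interior vertices. A vertex $z$ \emph{carries flow} if $e(z)>0$, that is, if some square $S\ni z$ has $\operatorname{osc}_S(g)>0$ and gives positive weight to $z$.
\end{definition}

So $\operatorname{net}(z)$ is the current arriving at $z$ minus the current leaving it. When several functions are involved, we write $\operatorname{net}_g$ for the quantity formed with $g$ and its weighting. Exchanging the order of summation gives, for every finitely supported $\varphi$,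
\begin{equation}\label{eq:sum}
\sum_z\varphi(z)\operatorname{net}(z)=\sum_S\operatorname{osc}_S(g)\Big(\sum_zM_S(z)\varphi(z)-\sum_zm_S(z)\varphi(z)\Big).
\end{equation}
A flow of $g$ restricts to subregions, and it is also a flow of $g+\mathrm{const}$ and, for $\lambda>0$, of $\lambda g$.

\begin{lemma}\label{lem:flow}
A function on a finite region is tiling harmonic if and only if it has a flow there. A function on the half plane is tiling harmonic if and only if it has a flow on the half plane.
\end{lemma}

\begin{proof}
\emph{A flow implies minimality.} Let $f$ have a flow on the finite region $R$ and let $g=f$ on the boundary vertices. For every square, $\operatorname{osc}_S(g)\ge\sum_z(M_S-m_S)(z)g(z)$, with equality for $g=f$. Hence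
\[
\tfrac12E(g,R)-\tfrac12E(f,R)\ge\sum_S\operatorname{osc}_S(f)\big(\operatorname{osc}_S(g)-\operatorname{osc}_S(f)\big)\ge\sum_z(g-f)(z)\operatorname{net}(z)=0,
\]
because $g-f$ vanishes off the interior vertices, where $\operatorname{net}=0$. A flow on the half plane restricts to a flow on every finite region, so $f$ is then tiling harmonic in the half plane.

\emph{Minimality implies a flow, finite $R$.} Let $\varphi$ be supported on the interior vertices. For small $t>0$ the maximum of $f+t\varphi$ on $S$ is attained where $f$ is maximal on $S$, and similarly for the minimum. So the derivative of $\frac12E(f+t\varphi,R)$ at $t=0^+$ is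
\[
\sum_S\operatorname{osc}_S(f)\Big(\max_{\operatorname{argmax}_Sf}\varphi-\min_{\operatorname{argmin}_Sf}\varphi\Big)\ge0 .
\]
By \eqref{eq:sum} the left side is the maximum of $\sum_z\varphi(z)\operatorname{net}(z)$ over all compatible weightings. The vectors $(\operatorname{net}(z))_{z\text{ interior}}$ form a compact convex set $K$, the linear image of a product of simplices, and we have shown $\max_{k\in K}\langle\varphi,k\rangle\ge0$ for every $\varphi$. If $0\notin K$, a hyperplane would strictly separate $0$ from $K$, giving $\varphi$ with $\max_K\langle\varphi,\cdot\rangle<0$. So $0\in K$.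

\emph{Half plane.} Take flows of $f$ on $[-n,n]\times[0,n]$ and a limit along a diagonal subsequence: the weights on each square lie in compact simplices, and the support conditions and the condition $\operatorname{net}(z)=0$, which involves four squares, pass to the limit.
\end{proof}

The next lemma concerns a single square. It says that, where $u$ exceeds $v$, the current of $u$ delivers at least as much as the current of $v$.

\begin{lemma}\label{lem:local}
Let $u,v$ be functions on the vertices of a square $S$ with compatible weightings $(M^u,m^u)$, $(M^v,m^v)$, and let $D=\{z\in S:u(z)>v(z)\}$. Then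
\[
\operatorname{osc}_S(u)\big(M^u(D)-m^u(D)\big)\ \ge\ \operatorname{osc}_S(v)\big(M^v(D)-m^v(D)\big).
\]
\end{lemma}

\begin{proof}
Let $a_u,b_u,a_v,b_v$ be the minima and maxima and $o_u,o_v$ the oscillations. We use four observations.
(i) If $b_u>b_v$, every vertex where $u$ is maximal lies in $D$, so $M^u(D)=1$.
(ii) If $a_u>a_v$, every vertex where $v$ is minimal lies in $D$, so $m^v(D)=1$.
(iii) If $M^v(D)>0$, some $z$ has $u(z)>v(z)=b_v$, so $b_u>b_v$.
(iv) If $m^u(D)>0$, some $z$ has $a_u=u(z)>v(z)$, so $a_u>a_v$.
Let LHS and RHS be the two sides.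
\begin{itemize}
\item $M^v(D)>0$ and $m^u(D)>0$: then $M^u(D)=1=m^v(D)$, so LHS $\ge0\ge$ RHS.
\item $M^v(D)>0$ and $m^u(D)=0$: then $b_u>b_v$ and LHS $=o_u$. If $a_u\le a_v$, then $o_u\ge o_v\ge$ RHS. If $a_u>a_v$, then $m^v(D)=1$ and RHS $\le0\le$ LHS.
\item $M^v(D)=0$ and $m^u(D)>0$: then $a_u>a_v$, so $m^v(D)=1$ and RHS $=-o_v$. If $b_u>b_v$, then $M^u(D)=1$ and LHS $\ge0$. If $b_u\le b_v$, then $o_u<o_v$ and LHS $\ge-o_u\ge-o_v$.
\item $M^v(D)=0=m^u(D)$: LHS $\ge0\ge$ RHS. \qedhere
\end{itemize}
\end{proof}

Let $u,v$ be functions on a region with compatible weightings. If $D=\{u>v\}$ is a finite set, summing Lemma~\ref{lem:local} over all squares that meet $D$ and using \eqref{eq:sum} with $\varphi=1_D$ gives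
\begin{equation}\label{eq:netcomp}
\sum_{z\in D}\operatorname{net}_u(z)\ \ge\ \sum_{z\in D}\operatorname{net}_v(z).
\end{equation}
When $u$ and $v$ both have flows and $D$ consists of interior vertices, this reads $0\ge0$ and says nothing, as it must in view of Example A. It becomes useful when one of the sides is made strict.

\begin{lemma}[Barriers]\label{lem:barrier}
Let $f$ be tiling harmonic on a rectangle and let $v$ be a function on it with a compatible weighting.
\begin{itemize}
\item[(a)] If $\operatorname{net}_v>0$ at all interior vertices and $f\le v$ on the boundary, then $f\le v$.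
\item[(b)] If $\operatorname{net}_v<0$ at all interior vertices and $v\le f$ on the boundary, then $v\le f$.
\end{itemize}
\end{lemma}

\begin{proof}
Give $f$ a flow, by Lemma~\ref{lem:flow}. (a) The set $D=\{f>v\}$ consists of interior vertices, and \eqref{eq:netcomp} with $u=f$ gives $0\ge\sum_D\operatorname{net}_v$. So $D=\emptyset$. (b) The set $D=\{v>f\}$ consists of interior vertices, and \eqref{eq:netcomp} with $v$ and $f$ in the roles of $u$ and $v$ gives $\sum_D\operatorname{net}_v\ge0$. So $D=\emptyset$.
\end{proof}

\begin{lemma}[Maximum principle]\label{lem:max}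
A tiling harmonic function on a rectangle attains its maximum and its minimum on the boundary.
\end{lemma}

\begin{proof}
Let $\mu$ be the boundary maximum of $f$. The function $\min(f,\mu)$ has the same boundary values and $\operatorname{osc}_S(\min(f,\mu))\le\operatorname{osc}_S(f)$ for every $S$, so by minimality equality holds for every $S$. Suppose $f(z)>\mu$ and $z\in S$. If $\min_Sf<\mu$, then $\operatorname{osc}_S(\min(f,\mu))=\mu-\min_Sf<\operatorname{osc}_S(f)$, a contradiction. So $\min_Sf\ge\mu$, hence $\operatorname{osc}_S(f)=\operatorname{osc}_S(\min(f,\mu))=0$ and $f=f(z)$ on $S$. Since $z$ is interior, we may choose $S$ to contain $z+(1,0)$. Thus $f(z+(1,0))>\mu$, so $z+(1,0)$ is again interior, and so on forever, which is impossible. For the minimum apply this to $-f$.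
\end{proof}

\section{Strict comparison where current passes}

\subsection{Reparametrizing the values}

To make \eqref{eq:netcomp} strict for two functions with flows, we change their \emph{values} but keep their weightings. If $\psi$ is strictly increasing, then $\psi(g)$ has the same maximum and minimum vertices on every square as $g$, so a weighting compatible with $g$ is compatible with $\psi(g)$. Only the strength of the current changes. If $\psi$ is strictly convex the current grows on the way from low to high values of $g$, and if $\psi$ is strictly concave it decreases. Conservation then fails with a definite sign, exactly where there is current.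

Fix $B>0$ and $\varepsilon\in(0,1]$, put $\kappa=\varepsilon/(2B)$, and for $s\in[0,B]$ let
\[
\psi_1(s)=s+\kappa s^2,\qquad \psi_2(s)=(1+\varepsilon)s-\kappa s^2 .
\]
Since $2\kappa B=\varepsilon$, both derivatives lie in $[1,1+\varepsilon]\subset[1,2]$ on $[0,B]$, and $\psi_2(s)-\psi_1(s)=s(\varepsilon-2\kappa s)\ge0$. So
\begin{equation}\label{eq:psi}
s\le\psi_1(s)\le\psi_2(s)\le(1+\varepsilon)s\qquad(0\le s\le B).
\end{equation}

\begin{lemma}\label{lem:excess}
Let $g$ take values in $[0,B]$ and have a weighting with $\operatorname{net}_g(z)=0$ at the interior vertex $z$. With the same weighting, $\operatorname{net}_{\psi_1(g)}(z)=-\kappa e(z)$ and $\operatorname{net}_{\psi_2(g)}(z)=\kappa e(z)$, where $e$ is formed with $g$.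
\end{lemma}

\begin{proof}
Let $a_S,b_S$ be the minimum and the maximum of $g$ on $S$. Then $\operatorname{osc}_S(\psi_1(g))=\operatorname{osc}_S(g)(1+\kappa(a_S+b_S))$. If $M_S(z)>0$, then $g(z)=b_S$ and $a_S+b_S=2g(z)-\operatorname{osc}_S(g)$. If $m_S(z)>0$, then $g(z)=a_S$ and $a_S+b_S=2g(z)+\operatorname{osc}_S(g)$. Summing over $S\ni z$,
\[
\operatorname{net}_{\psi_1(g)}(z)=(1+2\kappa g(z))\operatorname{net}_g(z)-\kappa\sum_{S\ni z}\operatorname{osc}_S(g)^2(M_S+m_S)(z)=-\kappa e(z).
\]
In the same way $\operatorname{osc}_S(\psi_2(g))=\operatorname{osc}_S(g)(1+\varepsilon-\kappa(a_S+b_S))$ gives $\operatorname{net}_{\psi_2(g)}(z)=(1+\varepsilon-2\kappa g(z))\operatorname{net}_g(z)+\kappa e(z)=\kappa e(z)$.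
\end{proof}

\subsection{The smallest case}

Return to $[-1,1]\times[0,2]$ with its single interior vertex $o$. Let $g_1,g_2$ be tiling harmonic with values in $[0,B]$ and $g_1\le g_2$ on the boundary, and fix a flow for each, with corresponding functions $e_1,e_2$. Put $u=\psi_1(g_1)$, $v=\psi_2(g_2)$. On the boundary $u\le\psi_1(g_2)\le v$ by \eqref{eq:psi}. If $u(o)>v(o)$, then $D=\{o\}$ in \eqref{eq:netcomp}, and Lemma~\ref{lem:excess} gives
\[
-\kappa e_1(o)=\operatorname{net}_u(o)\ge\operatorname{net}_v(o)=\kappa e_2(o),
\]
so $e_1(o)=e_2(o)=0$. In other words, if $o$ carries flow of $g_1$ or of $g_2$, then $g_1(o)\le u(o)\le v(o)\le(1+\varepsilon)g_2(o)$, and letting $\varepsilon\to0$ we get $g_1(o)\le g_2(o)$.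

In Example B, the function $y$ has the flow that splits every weight equally between the two top vertices and the two bottom vertices, and this flow passes through $o$. Every minimizer has values in $[0,2]$ by Lemma~\ref{lem:max}. Using $g_1=y$ and then $g_2=y$ we see again that the value at $o$ is forced. In Example A with $c=1$, all maximum weight can be put on the vertical neighbors and all minimum weight on the horizontal ones; nothing passes through $o$ and nothing is forced.

\subsection{Strips}

In a strip the sum \eqref{eq:netcomp} may be infinite. It has to be cut off at $|x|=L$, and the cut produces an error on the lines $x=\pm L$. The point is that this error is again controlled by the quantity $e$ on these lines.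

\begin{lemma}[Comparison in strips]\label{lem:strip}
Let $Y\ge2$, let $g_1,g_2:\mathbb Z\times\{0,\dots,Y\}\to[0,B]$, and let each $g_i$ have a flow $(M^i,m^i)$ on the strip. If $g_1\le g_2$ on rows $0$ and $Y$, then $g_1(z)\le g_2(z)$ at every vertex $z$ in rows $1,\dots,Y-1$ that carries flow of $g_1$ or flow of $g_2$.
\end{lemma}

\begin{proof}
We may take $B>0$. Let $u=\psi_1(g_1)$ and $v=\psi_2(g_2)$ with $\varepsilon\in(0,1]$, and let $e_i$ be formed with $g_i$ and $(M^i,m^i)$. On rows $0$ and $Y$, $u\le\psi_1(g_2)\le v$. So $D:=\{u>v\}$ lies in rows $1,\dots,Y-1$, where by Lemma~\ref{lem:excess}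
\begin{equation}\label{eq:diff}
(\operatorname{net}_u-\operatorname{net}_v)(z)=-\kappa(e_1+e_2)(z).
\end{equation}
For $L\ge1$ let
\[
q(L)=\sum_{z\in D,\ |x_z|=L}(e_1+e_2)(z),\qquad G(L)=\sum_{z\in D,\ |x_z|\le L}(e_1+e_2)(z),
\]
where $x_z$ is the first coordinate of $z$. By \eqref{eq:diff}, $-\kappa G(L)=\sum_{z\in D,|x_z|\le L}(\operatorname{net}_u-\operatorname{net}_v)(z)$. Group the right side by squares. A square contained in $\{|x|\le L\}$ contributes a nonnegative amount by Lemma~\ref{lem:local}. What remains comes from pairs $(z,S)$ with $z\in D\cap S$, $|x_z|=L$ and $S\subset\{|x|\ge L\}$. There are at most $4Y$ such pairs, and each contributes at least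
\[
-\operatorname{osc}_S(u)\,m^1_S(z)-\operatorname{osc}_S(v)\,M^2_S(z)\ \ge\ -2\big(\operatorname{osc}_S(g_1)\,m^1_S(z)+\operatorname{osc}_S(g_2)\,M^2_S(z)\big),
\]
because $\psi_1',\psi_2'\le2$. So $\kappa G(L)$ is at most twice a sum of at most $8Y$ numbers $\operatorname{osc}_S(g_1)m^1_S(z)$ or $\operatorname{osc}_S(g_2)M^2_S(z)$. The squares of these numbers are at most $\operatorname{osc}_S(g_1)^2m^1_S(z)$ and $\operatorname{osc}_S(g_2)^2M^2_S(z)$, since weights are at most $1$, and so add up to at most $q(L)$. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:growth}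
\kappa G(L)\le2\sqrt{8Y\,q(L)} .
\end{equation}
Now $q$ is bounded: it is a sum over at most $2Y$ vertices, each with four squares, of oscillation at most $B$. By \eqref{eq:growth}, $G$ is bounded. If $G(L_0)>0$ for some $L_0$, then, as $G$ is nondecreasing, \eqref{eq:growth} gives $q(L)\ge\kappa^2G(L_0)^2/(32Y)$ for all $L\ge L_0$, so $G(L)\ge\sum_{\ell=1}^Lq(\ell)\to\infty$, a contradiction. Hence $G\equiv0$, and no vertex of $D$ carries flow of $g_1$ or $g_2$. At every vertex $z$ as in the statement, therefore, $g_1(z)\le u(z)\le v(z)\le(1+\varepsilon)g_2(z)$ by \eqref{eq:psi}. Let $\varepsilon\to0$.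
\end{proof}

Boundedness of $g_1$ and $g_2$ is used twice: to choose $\kappa$, and to bound $q$. This is why we shall need a bound for $f$ on each row.

\section{Proof of Theorem~\ref{thm:main} from two estimates}\label{sec:proof}

The following facts are proved in Sections~\ref{sec:harnack}--\ref{sec:linear}.

\begin{proposition}\label{prop:est}
Let $f\ge0$ be tiling harmonic in the upper half plane, with $f(\cdot,0)=0$ and $f\not\equiv0$.
\begin{itemize}
\item[(i)] $f>0$ on $\{y\ge1\}$.
\item[(ii)] For every $t\in\mathbb Z$, $\ \sup_{x\in\mathbb Z}|\log f(x+t,y)-\log f(x,y)|\to0$ as $y\to\infty$.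
\item[(iii)] There is $M_0$ with $f(x,y)\le M_0y$ for all $(x,y)$.
\end{itemize}
\end{proposition}

\begin{lemma}\label{lem:rows}
Let $f$ be as in Proposition~\ref{prop:est} and fix a flow of $f$ on the half plane. If a row $k\ge1$ contains a vertex that carries flow, then $f$ is constant on row $k$.
\end{lemma}

\begin{proof}
Let $t\in\mathbb Z$ and $\varepsilon\in(0,1]$. By Proposition~\ref{prop:est}(ii) there is $Y>\max(k,1)$ with $f(x,Y)\le(1+\varepsilon)f(x+t,Y)$ for all $x$. Apply Lemma~\ref{lem:strip} on rows $0,\dots,Y$ to
\[
g_1(x,y)=f(x,y),\qquad g_2(x,y)=(1+\varepsilon)f(x+t,y),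
\]
with the given flow for $g_1$ and its translate for $g_2$. Both functions are bounded on the strip by Proposition~\ref{prop:est}(iii), both vanish on row $0$, and $g_1\le g_2$ on row $Y$. A vertex $z$ in row $k$ carries flow of $g_2$ exactly when $z+(t,0)$ carries flow of $f$. So for every vertex $z$ in row $k$,
\[
f(z)\le(1+\varepsilon)f(z+(t,0))\qquad\text{if $z$ or $z+(t,0)$ carries flow of }f .
\]
Since $\varepsilon$ is arbitrary, $f(z)\le f(z+(t,0))$ in these cases. Now let $p$ in row $k$ carry flow. Taking $z=p$ gives $f(p)\le f(p+(t,0))$, and taking $z=p-(t,0)$ gives $f(p-(t,0))\le f(p)$. As $t$ is arbitrary, every value on row $k$ is both at least and at most $f(p)$.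
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:est}]
\emph{Converse.} Let $c>0$. On every square put weight $\frac12$ on each of the two top vertices for the maximum and on each of the two bottom vertices for the minimum. At every vertex with $y\ge1$ a current $c$ arrives and a current $c$ leaves, so this is a flow of $cy$, and Lemma~\ref{lem:flow} applies. For $c<0$ exchange maximum and minimum; for $c=0$ the energy is $0$.

\emph{Main statement.} If $f\equiv0$ take $c=0$. Otherwise fix a flow of $f$ and use Lemma~\ref{lem:rows}.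

\emph{Row $1$.} On the square $S=[0,1]^2$ the maximum of $f$ is positive, by Proposition~\ref{prop:est}(i), and is attained only on row $1$. So $\operatorname{osc}_S(f)>0$, and a vertex $p$ with $M_S(p)>0$ lies in row $1$ and carries flow. Hence $f$ is equal to a constant $c>0$ on row $1$.

\emph{From row $k$ to row $k+1$.} Let $k\ge1$ and suppose $f(x,j)=cj$ for $0\le j\le k$. Let $L\ge1$ and add up $\operatorname{net}(x,k)=0$ over $0\le x\le L$. Each square between rows $k-1$ and $k$ has oscillation $c$, with all its maximum weight on row $k$ and all its minimum weight on row $k-1$. Among these squares, the $L$ squares over $[0,L]$ deliver all of $c$ to our $L+1$ vertices, and the two adjacent squares deliver at most $c$ each. So the current $I$ arriving from below satisfies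
\begin{equation}\label{eq:in}
Lc\le I\le(L+2)c ,
\end{equation}
and no current leaves our vertices downward. In particular $I>0$, and by conservation some square $S$ between rows $k$ and $k+1$ has $\operatorname{osc}_S(f)>0$ and $m_S(z)>0$ for a vertex $z$ of row $k$. Then $\min_Sf=ck$, which is also the value of $f$ at both bottom vertices of $S$. The maximum of $f$ on $S$ is larger, so it is attained only on row $k+1$, and a vertex $p$ with $M_S(p)>0$ lies in row $k+1$ and carries flow. By Lemma~\ref{lem:rows}, $f$ is equal to a constant $d$ on row $k+1$, and $d>ck$.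

Now every square between rows $k$ and $k+1$ has oscillation $d-ck$, all its maximum weight on row $k+1$ and all its minimum weight on row $k$. As in \eqref{eq:in}, the current $O$ leaving our $L+1$ vertices upward satisfies $L(d-ck)\le O\le(L+2)(d-ck)$. Since $I=O$ for every $L$, dividing by $L$ and letting $L\to\infty$ gives $d-ck=c$. So $f=c(k+1)$ on row $k+1$. By induction $f(x,y)=cy$.
\end{proof}

It remains to prove Proposition~\ref{prop:est}, and then Theorems~\ref{thm:sharp} and~\ref{thm:finite}.

\section{Logarithmic energy: Harnack inequality and slow variation}\label{sec:harnack}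

Lemma~\ref{lem:rows} needed control of ratios, so the natural quantity is the oscillation of $\log f$. Testing conservation against a squared cutoff divided by $f$ bounds its energy. A constant $\tau>0$ is added so that one may divide.

\begin{lemma}\label{lem:log}
Let $f\ge0$ have a flow on a region $R$ that is finite or the half plane. Let $\tau>0$, $g=f+\tau$, and let $a_S,b_S$ be the minimum and maximum of $g$ on $S$. Let $\eta\ge0$ vanish except at finitely many interior vertices of $R$, let $|\eta(z)-\eta(z')|\le\delta$ whenever $z,z'$ lie in a common square, and let $N$ be the number of squares of $R$ on which $\eta\not\equiv0$. With $A_S=\sum_zm_S(z)\eta(z)^2$,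
\[
\sum_S\frac{\operatorname{osc}_S(f)^2}{a_Sb_S}\,A_S\le6\delta^2N .
\]
\end{lemma}

\begin{proof}
Write $\operatorname{osc}_S=\operatorname{osc}_S(f)=b_S-a_S$ and $B_S=\sum_zM_S(z)\eta(z)^2$. The flow of $f$ is also a flow of $g$, and $\varphi=\eta^2/g$ is supported on interior vertices, so \eqref{eq:sum} gives $\sum_S\operatorname{osc}_S\,(B_S/b_S-A_S/a_S)=0$. Since $A_S/a_S=A_S/b_S+A_S\operatorname{osc}_S/(a_Sb_S)$, this is
\[
X:=\sum_S\frac{\operatorname{osc}_S^2}{a_Sb_S}A_S=\sum_S\frac{\operatorname{osc}_S}{b_S}(B_S-A_S).
\]
From $\eta(z)^2\le(\eta(z')+\delta)^2$ and the Cauchy--Schwarz inequality,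
\[
B_S-A_S=\sum_{z,z'}M_S(z)m_S(z')\big(\eta(z)^2-\eta(z')^2\big)\le2\delta\sum_{z'}m_S(z')\eta(z')+\delta^2\le2\delta\sqrt{A_S}+\delta^2 .
\]
Since $\operatorname{osc}_S\le b_S$ and $a_S\le b_S$,
\[
\frac{\operatorname{osc}_S}{b_S}\big(2\delta\sqrt{A_S}+\delta^2\big)\le2\delta\,\frac{\operatorname{osc}_S}{\sqrt{a_Sb_S}}\sqrt{A_S}+\delta^2\le\frac12\,\frac{\operatorname{osc}_S^2}{a_Sb_S}A_S+3\delta^2 .
\]
Only the $N$ squares with $\eta\not\equiv0$ contribute to $X$, so $X\le\frac12X+3\delta^2N$.
\end{proof}

\begin{lemma}\label{lem:nbr}
Let $f\ge0$ be tiling harmonic on a region $R$ that is finite or the half plane, and let all four vertices of the square $S$ be interior in $R$. Then $\max_Sf\le56\min_Sf$.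
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:flow}, $f$ has a flow on $R$. In Lemma~\ref{lem:log} let $\eta=1$ on the vertices of $S$ and $\eta=0$ elsewhere. Then $\delta=1$, $N=9$ and $A_S=1$, so $b_S/a_S+a_S/b_S-2=(b_S-a_S)^2/(a_Sb_S)\le54$ and $b_S\le56a_S$. That is, $\max_Sf+\tau\le56(\min_Sf+\tau)$. Let $\tau\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:est}(i)]
Any two vertices with $y\ge1$ are joined by a chain of squares in $\{y\ge1\}$, consecutive ones sharing a vertex. By Lemma~\ref{lem:nbr} positivity is passed along the chain, and $f$ is positive somewhere in $\{y\ge1\}$.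
\end{proof}

In the rest of this section and in Section~\ref{sec:linear}, $f$ is as in Proposition~\ref{prop:est}, with a fixed flow on the half plane. To turn energy bounds into pointwise bounds we use square rings. For $r\ge1$ let $\lambda_r=\{|z-z_0|=r\}$, and let $\mathcal A_r$ be the set of the $(2r)^2-(2r-2)^2=8r-4$ squares of $B_r(z_0)$ that are not in $B_{r-1}(z_0)$. The vertices of $\lambda_r$ form a closed path. Each edge of it lies in a square of $\mathcal A_r$, and each square of $\mathcal A_r$ contains at most two of its edges. The oscillation along a closed path is at most half of the total variation, so for every function $G$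
\begin{equation}\label{eq:ring}
\operatorname{osc}_{\lambda_r}G\le\sum_{S\in\mathcal A_r}\operatorname{osc}_S(G)\le\Big(8r\sum_{S\in\mathcal A_r}\operatorname{osc}_S(G)^2\Big)^{1/2}.
\end{equation}

\begin{lemma}\label{lem:logosc}
Let $n\ge1$, $B_{4n}(z_0)\subset\{y\ge0\}$ and $0\le m<2n$. Then
\[
\big(\operatorname{osc}_{B_m(z_0)}\log f\big)^2\sum_{r=m+1}^{2n}\frac1r\le768 .
\]
In particular $\max_{B_n(z_0)}f\le e^{40}\min_{B_n(z_0)}f$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:log} with $\eta(z)=\min\big(1,(4n-|z-z_0|)_+/(2n)\big)$. It vanishes unless $|z-z_0|<4n$, so it is supported in $\{y\ge1\}$. Here $\delta=1/(2n)$, $N\le(8n)^2$, and $A_S=1$ for squares in $B_{2n}(z_0)$, so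
\[
\sum_{S\subset B_{2n}(z_0)}\frac{(b_S-a_S)^2}{a_Sb_S}\le6\cdot\frac{64n^2}{4n^2}=96 .
\]
With $\ell=\log(b_S/a_S)=\operatorname{osc}_S(\log g)$ we have $(b_S-a_S)^2/(a_Sb_S)=e^\ell+e^{-\ell}-2=4\sinh^2(\ell/2)\ge\ell^2$. Hence $\sum_{S\subset B_{2n}(z_0)}\operatorname{osc}_S(\log g)^2\le96$. By Lemma~\ref{lem:max} on the rectangle $B_r(z_0)$, whose boundary vertices are $\lambda_r$, we have $\operatorname{osc}_{B_m(z_0)}\log g\le\operatorname{osc}_{\lambda_r}\log g$ for $m<r\le2n$. Square \eqref{eq:ring} with $G=\log g$, divide by $8r$, and sum over these $r$; the sets $\mathcal A_r$ are disjoint, so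
\[
\big(\operatorname{osc}_{B_m(z_0)}\log g\big)^2\sum_{r=m+1}^{2n}\frac1{8r}\le96 .
\]
Since $B_m(z_0)\subset\{y\ge1\}$, where $f>0$, we may let $\tau\to0$. For $m=n$ the sum of $1/r$ is at least $\frac12$, so $\operatorname{osc}_{B_n(z_0)}\log f\le\sqrt{1536}<40$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:est}(ii)]
Apply Lemma~\ref{lem:logosc} with $z_0=(x,y)$, $n=\lfloor y/4\rfloor$ and $m=|t|$, for $y\ge4$ so large that $2n>|t|$. The resulting bound $768\big/\sum_{r=|t|+1}^{2n}r^{-1}$ for $|\log f(x+t,y)-\log f(x,y)|^2$ does not depend on $x$ and tends to $0$ as $y\to\infty$.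
\end{proof}

\section{Two barriers}\label{sec:barriers}

To bound $f$ on rows we compare it with explicit functions on flat rectangles $[-4h,4h]\times[0,h]$, equal to an almost linear function $F(y)$ in the middle half and bent up or down near the vertical sides.

The difficulty is at the places where the bending starts. Where $v=F(y)\pm\alpha w(x)$ with $w$ strictly monotone on the top and bottom edges of a square, the maximum and minimum vertices are unique and the current is forced to run diagonally. In the middle, ties leave freedom, and the symmetric choice is a vertical current. If one passed from vertical to diagonal in one column, $\operatorname{net}_v$ at that column would contain a term of the size of the whole current, which no small curvature of $F$ can compensate. So we tilt the current gradually across the middle, at a cost per column of about $1/h$ of the current, and a curvature of that order does suffice.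

Let $h\ge1$ be an integer, $a=2h$, $w(x)=\big((|x|-a)_+\big)^2$ and $\delta=\frac2{2a+1}<\frac1{2h}$. Define the tilts
\[
\sigma_i=-1+\delta(i+a+1)\ \ (-a-1\le i\le a),\qquad \sigma_i=1\ \ (i\ge a),\qquad\sigma_i=-1\ \ (i\le-a-1);
\]
the definitions agree at $i=a$ and $i=-a-1$. Then $\sigma_x-\sigma_{x-1}=\delta$ for $|x|\le a$ and $0$ for $|x|>a$. Put $r_i=|w(i+1)-w(i)|$. Then $r_i=0$ for $-a\le i\le a-1$, $r_i>0$ for all other $i$, and $w(i+1)-w(i)=\sigma_ir_i$ for all $i$.

\begin{lemma}\label{lem:net}
Let $\theta\in\{1,-1\}$, $\alpha>0$, $o_0,\dots,o_{h-1}>0$, $F(y)=\sum_{i<y}o_i$ and $v(x,y)=F(y)+\theta\alpha w(x)$ on $[-4h,4h]\times[0,h]$. There is a compatible weighting with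
\begin{equation}\label{eq:netv}
\operatorname{net}_v(x,y)=o_{y-1}-o_y-\theta\Big(\tfrac12(\sigma_x-\sigma_{x-1})(o_{y-1}+o_y)+\alpha H(x)\Big)
\end{equation}
at all interior vertices, where $H(x)=w(x+1)-2w(x)+w(x-1)$ is $0$ for $|x|<a$, $1$ for $|x|=a$ and $2$ for $|x|>a$.
\end{lemma}

\begin{proof}
On the square $[i,i+1]\times[y,y+1]$ use the maximum weights $\frac{1+\theta\sigma_i}2$ at the top-right and $\frac{1-\theta\sigma_i}2$ at the top-left vertex, and the minimum weights $\frac{1+\theta\sigma_i}2$ at the bottom-left and $\frac{1-\theta\sigma_i}2$ at the bottom-right vertex. If $-a\le i\le a-1$, then $v$ is constant on the top edge and on the bottom edge, so these weights are compatible. Otherwise $\sigma_i=\pm1$. If $\theta\sigma_i=1$, then $v$ increases to the right, and the weights sit on the top-right and bottom-left vertices, as they should. If $\theta\sigma_i=-1$, then $v$ decreases to the right, and the weights sit on the top-left and bottom-right vertices. In all cases the oscillation is $o_y+\alpha r_i$.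

At $(x,y)$ the two squares below have left ends $i=x-1$ and $i=x$, and $(x,y)$ is their top-right and top-left vertex, respectively; for the two squares above it is the bottom-right and bottom-left vertex. So
\begin{align*}
\operatorname{net}_v(x,y)={}&(o_{y-1}+\alpha r_{x-1})\tfrac{1+\theta\sigma_{x-1}}2+(o_{y-1}+\alpha r_x)\tfrac{1-\theta\sigma_x}2\\
&-(o_y+\alpha r_{x-1})\tfrac{1-\theta\sigma_{x-1}}2-(o_y+\alpha r_x)\tfrac{1+\theta\sigma_x}2\\
={}&o_{y-1}-o_y-\tfrac\theta2(\sigma_x-\sigma_{x-1})(o_{y-1}+o_y)-\theta\alpha(\sigma_xr_x-\sigma_{x-1}r_{x-1}),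
\end{align*}
and $\sigma_xr_x-\sigma_{x-1}r_{x-1}=H(x)$.
\end{proof}

\begin{lemma}[Upper barrier]\label{lem:upper}
Let $x_0\in\mathbb Z$ and let $f$ be tiling harmonic on $[x_0-4h,x_0+4h]\times[0,h]$, with $f\le0$ on row $0$ and $f\le s$ everywhere there, $s>0$. Then $f(x,y)\le\frac{2s}h\,y$ for $|x-x_0|\le2h$, $0\le y\le h$.
\end{lemma}

\begin{proof}
Let $x_0=0$. In Lemma~\ref{lem:net} take $\theta=1$, $b=\frac{2s}h$, $\alpha=\frac b{4h}$, $\kappa=\frac{3b}{4h}$ and $o_y=b-\kappa y$. For $0\le y\le h-1$ we have $b/4<o_y\le b$. At interior vertices $o_{y-1}-o_y=\kappa$, so by \eqref{eq:netv}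
\begin{align*}
|x|\le a:&\quad\operatorname{net}_v\ge\kappa-\delta b-\alpha>\kappa-\tfrac b{2h}-\alpha=0,\\
|x|>a:&\quad\operatorname{net}_v=\kappa-2\alpha=\tfrac b{4h}>0 .
\end{align*}
On the bottom, $v\ge0\ge f$. On the top, $v\ge F(h)=bh-\kappa\frac{h(h-1)}2\ge\frac58bh=\frac54s\ge f$. On the vertical sides, $v\ge\alpha(2h)^2=bh=2s\ge f$. By Lemma~\ref{lem:barrier}(a), $f\le v=F(y)\le by$ for $|x|\le2h$.
\end{proof}

\begin{lemma}[Lower barrier]\label{lem:lower}
Let $x_0\in\mathbb Z$ and let $f\ge0$ be tiling harmonic on $[x_0-4h,x_0+4h]\times[0,h]$, with $f\ge s\ge0$ on its top row. Then $f(x,y)\ge\frac s{2h}\,y$ for $|x-x_0|\le2h$, $0\le y\le h$.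
\end{lemma}

\begin{proof}
The case $s=0$ is trivial. Let $s>0$ and $x_0=0$. In Lemma~\ref{lem:net} take $\theta=-1$, $b=\frac s{2h}$, $\alpha=\frac b{2h}$, $\kappa=\frac{2b}h$ and $o_y=b+\kappa y$, so that $o_y\le3b$ for $y\le h-1$. At interior vertices $o_{y-1}-o_y=-\kappa$, so by \eqref{eq:netv}
\begin{align*}
|x|\le a:&\quad\operatorname{net}_v\le-\kappa+3b\delta+\alpha<-\kappa+\tfrac{3b}{2h}+\alpha=0,\\
|x|>a:&\quad\operatorname{net}_v=-\kappa+2\alpha=-\tfrac bh<0 .
\end{align*}
We have $F(h)=bh+\kappa\frac{h(h-1)}2=bh+b(h-1)\le2bh=s$. So $v\le s\le f$ on the top, $v\le2bh-\alpha(2h)^2=0\le f$ on the vertical sides, and $v\le0\le f$ on the bottom. By Lemma~\ref{lem:barrier}(b), $f\ge v=F(y)\ge by$ for $|x|\le2h$.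
\end{proof}

\section{Linear growth}\label{sec:linear}

We prove Proposition~\ref{prop:est}(iii). The plan is to link all values of $f$ to $f(0,h)$ for large $h$: the upper barrier bounds $f(x,y)$ by $y/h$ times the maximum of $f$ over a box of size comparable to $h$, and the lower barrier bounds $f(0,h)/h$ by $f(0,1)$. What is missing is that the maximum over a box touching the axis is comparable to the value at one point. The constants $C_1,p,C_0,\Lambda$ below do not depend on $f$.

\begin{lemma}[Harnack chains]\label{lem:chain}
There is $C_1>1$ with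
\[
C_1^{-1}\le\frac{f(x',y')}{f(x,y)}\le C_1\qquad\text{whenever } y,y'\ge1,\ |x-x'|\le4y,\ \tfrac y2\le y'\le2y .
\]
With $p=\log_2C_1$ and $C_0=C_1^2$, for all $x_0\in\mathbb Z$ and integers $R\ge1$,
\begin{equation}\label{eq:poly}
f(x,y)\le C_0\Big(\frac Ry\Big)^pf(x_0,R)\qquad(|x-x_0|\le2R,\ 1\le y\le2R).
\end{equation}
\end{lemma}

\begin{proof}
Go from $(x,y)$ to $(x',y')$ first vertically and then horizontally, in steps of length at most $n=\max(1,\lfloor y/8\rfloor)\ge y/16$. The vertical distance is at most $y$ and the horizontal one at most $4y$, so at most $17+65=82$ steps are needed, and all heights are at least $\max(1,y/2)$. If $y\ge8$, then $4n\le y/2$, so at each point $z$ of the chain $B_{4n}(z)\subset\{y\ge0\}$, and Lemma~\ref{lem:logosc} bounds the ratio at each step by $e^{40}$. If $y<8$, the steps have length $1$, each one lies in a square in $\{y\ge1\}$, and Lemma~\ref{lem:nbr} bounds the ratio by $56<e^{40}$. So $C_1=e^{40\cdot82}$ will do.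

For \eqref{eq:poly} let first $y<R$ and $k=\lceil\log_2(R/y)\rceil$, so $R\le2^ky<2R$. Doubling the height $k$ times and then moving from $(x,2^ky)$ to $(x_0,R)$,
\[
f(x,y)\le C_1^kf(x,2^ky)\le C_1^{k+1}f(x_0,R)\le C_1^2(R/y)^pf(x_0,R),
\]
since $C_1^{k-1}\le C_1^{\log_2(R/y)}=(R/y)^p$. If $R\le y\le2R$, then $f(x,y)\le C_1f(x_0,R)\le C_1^2(R/y)^pf(x_0,R)$, because $(R/y)^p\ge2^{-p}=C_1^{-1}$.
\end{proof}

The bound \eqref{eq:poly} deteriorates near the axis. The next lemma repairs this: a large value close to the axis would force, by the upper barrier, a value twice as large nearby, and so on; but by \eqref{eq:poly} larger and larger values can only occur closer and closer to the axis.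

\begin{lemma}[Boundary estimate]\label{lem:bdry}
There is $\Lambda$ with $\max_{Q_R(x_0)}f\le\Lambda f(x_0,R)$ for all $x_0\in\mathbb Z$ and integers $R\ge1$.
\end{lemma}

\begin{proof}
For every $(x',y')$ with $y'\ge1$,
\begin{equation}\label{eq:half}
f(x',y')\le\tfrac12\max_{Q_{16y'}(x')}f .
\end{equation}
This is Lemma~\ref{lem:upper} with $h=4y'$ and $s=\max_{Q_{16y'}(x')}f>0$.

Choose $\Lambda$ so large that $\rho=(C_0/\Lambda)^{1/p}$ satisfies $16\rho/(1-2^{-1/p})\le1$. Suppose $z_0=(x_0',y_0)\in Q_R(x_0)$ and $f(z_0)>\Lambda f(x_0,R)$. By \eqref{eq:half} there are $z_k=(x_k',y_k)$, $k\ge1$, with $z_{k+1}\in Q_{16y_k}(x_k')$ and $f(z_{k+1})\ge2f(z_k)$. Since $f(z_k)>0$, all $y_k\ge1$. We claim that all $z_k$ lie in $[x_0-2R,x_0+2R]\times[1,2R]$. For $z_0$ this is clear. If it holds for $z_0,\dots,z_k$, then \eqref{eq:poly} and $f(z_j)\ge2^jf(z_0)>2^j\Lambda f(x_0,R)>0$ give $2^j\Lambda\le C_0(R/y_j)^p$, that is,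
\begin{equation}\label{eq:down}
y_j\le\rho R\,2^{-j/p}\qquad(0\le j\le k).
\end{equation}
Hence $|x_{k+1}'-x_0'|\le16\sum_{j\le k}y_j\le R$ and $y_{k+1}\le16y_k\le R$, and the claim holds for $z_{k+1}$ as well. So \eqref{eq:down} holds for all $j$, and $y_j<1$ for large $j$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:est}(iii)]
Let $y\ge1$, $x_0\in\mathbb Z$, and put $h=\max(y,|x_0|)$. By Lemmas~\ref{lem:bdry} and~\ref{lem:chain},
\[
s:=\max_{Q_{4h}(x_0)}f\le\Lambda f(x_0,4h)\le\Lambda C_1^2f(x_0,h)\le\Lambda C_1^3f(0,h),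
\]
so Lemma~\ref{lem:upper} gives $f(x_0,y)\le\frac{2s}hy\le2\Lambda C_1^3\,\frac{f(0,h)}h\,y$. On the other hand $f(x,h)\ge C_1^{-1}f(0,h)$ for $|x|\le4h$, so Lemma~\ref{lem:lower} at the point $(0,1)$ gives $f(0,1)\ge\frac{f(0,h)}{2C_1h}$. Together, $f(x_0,y)\le4\Lambda C_1^4f(0,1)\,y$. On row $0$ both sides vanish.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Sharp growth condition and finite boxes}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{The positive statement.} Let $h\ge1$ be an integer and $s_h=\max_{Q_{4h}}f^-$. The function $-f$ is tiling harmonic on $[-4h,4h]\times[0,h]\subset Q_{4h}$, vanishes on row $0$, and is at most $s_h+1$. By Lemma~\ref{lem:upper},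
\[
-f(x,y)\le\frac{2(s_h+1)}h\,y\qquad(|x|\le2h,\ 0\le y\le h).
\]
Choose $R_j\to\infty$ with $R_j^{-1}\max_{Q_{R_j}}f^-\to0$ and let $h=\lfloor R_j/4\rfloor$. Then $s_h\le\max_{Q_{R_j}}f^-$ and $R_j/h\to4$, so $(s_h+1)/h\to0$ as $j\to\infty$. Hence $-f\le0$ everywhere, and Theorem~\ref{thm:main} applies.

\emph{The example.} Let $f(x,y)=\operatorname{sgn}(x)\min(|x|,y)$. We describe a flow, see Figure~\ref{fig:flow}. On a square $[i,i+1]\times[j,j+1]$ with $i\ge0$, the minimum of $f$ is $\min(i,j)$, attained at the bottom-left vertex, and the maximum is $\min(i,j)+1$, attained at the top-right vertex. Put full weights there. On a square with $i\le-1$, the minimum is $-\min(|i|,j+1)$, attained at the top-left vertex, and the maximum is $-\min(|i|-1,j)$, larger by $1$, attained at the bottom-right vertex. Put full weights there. All oscillations are $1$. At $(x,y)$ with $y\ge1$ the current is conserved: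
\begin{itemize}
\item $x>0$: one unit arrives from $[x-1,x]\times[y-1,y]$, and one leaves into $[x,x+1]\times[y,y+1]$;
\item $x<0$: one unit arrives from $[x-1,x]\times[y,y+1]$, and one leaves into $[x,x+1]\times[y-1,y]$;
\item $x=0$: one unit arrives from $[-1,0]\times[y,y+1]$, and one leaves into $[0,1]\times[y,y+1]$;
\end{itemize}
the other two squares at $(x,y)$ give it no weight. By Lemma~\ref{lem:flow}, $f$ is tiling harmonic in the half plane. It vanishes on the axis, $|f|\le y$, and $\max_{Q_R}f^-=R$ for integers $R\ge1$. It is not of the form $cy$, since $f(0,1)=0$ and $f(1,1)=1$.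
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[gray!50] (-3,0) grid (3,4);
\draw[thick] (-3.4,0)--(3.4,0);
\foreach \j in {0,1,2,3} {
 \foreach \i in {0,1,2} {
  \draw[->] (\i,\j)--(\i+1,\j+1);
  \draw[->] (-\i-1,\j+1)--(-\i,\j);
 }
}
\node[below] at (-3,0) {$-3$};
\node[below] at (0,0) {$0$};
\node[below] at (3,0) {$3$};
\end{tikzpicture}
\caption{The flow of $\operatorname{sgn}(x)\min(|x|,y)$ for $|x|\le3$, $y\le4$. In every square one unit of current runs along the arrow from the minimum vertex to the maximum vertex. At every lattice point in the interior of the window one arrow ends and one arrow begins.}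
\label{fig:flow}
\end{figure}

\begin{remark}
In this example every vertex with $y\ge1$ carries flow, but rows are not constant. The function is bounded on strips, so after adding a constant Lemma~\ref{lem:strip} is available. What fails in the argument of Lemma~\ref{lem:rows} is the comparison of $f$ with its translate on a high row: $f(1,Y)=1$ and $f(0,Y)=0$ for every $Y\ge1$. Nonnegativity was used to obtain Proposition~\ref{prop:est}, which excludes exactly this.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Suppose the statement fails for some $k$ and $\varepsilon$. Then for every integer $n\ge\max(k,1)$ there is $f_n\ge0$, tiling harmonic on $Q_n$ and zero on row $0$, with $f_n(0,1)=1$ and $\max_{Q_k}|f_n-y|>\varepsilon$.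

Lemma~\ref{lem:nbr} applies to $f_n$ on $Q_n$, for squares whose vertices are interior in $Q_n$. Given a vertex in $\{y\ge1\}$, join it to $(0,1)$ by a chain of squares in $\{y\ge1\}$; for all large $n$ the vertices of the chain are interior in $Q_n$. So $f_n$ is bounded at each vertex, uniformly for large $n$, and a subsequence converges pointwise on $\mathbb Z\times\mathbb Z_{\ge0}$ to a function $f$. We denote it again by $f_n$; since indices only increase and flows restrict, $f_n$ is still tiling harmonic on $Q_n$.

The limit is tiling harmonic in the half plane. To see this, let $R\subset\{y\ge0\}$ be a finite region and let $g=f$ on the boundary vertices of $R$. For large $n$ we have $R\subset Q_n$, and a flow of $f_n$ on $Q_n$ restricts to $R$, so $f_n$ is tiling harmonic on $R$. The function $f_n+g-f$ agrees with $f_n$ at the boundary vertices of $R$, so $E(f_n,R)\le E(f_n+g-f,R)$. Letting $n\to\infty$ gives $E(f,R)\le E(g,R)$.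

Moreover $f\ge0$, $f(\cdot,0)=0$ and $f(0,1)=1$. By Theorem~\ref{thm:main}, $f=y$, which contradicts $\max_{Q_k}|f-y|\ge\varepsilon$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{conj}
\emph{Tiling-Harmonic Conjugate Functions},
\url{http://math.mit.edu/research/highschool/primes/materials/2016/conf/5-3%20Vemuri.pdf}.
\end{thebibliography}

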